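\title{Proper colorings with prescribed class sizes\\ in graphs of bounded degree}

\begin{abstract}
Let $G$ be a graph with $n$ vertices and maximum degree at most $\Delta$, and write $n=s(\Delta+1)+r$ with $0\le r\le\Delta$. We prove that whenever $n_1,\dots,n_q$ are positive integers with sum $n$, each at most $s+1$ and at most $r$ of them equal to $s+1$, the graph $G$ has a proper coloring whose color classes have sizes $n_1,\dots,n_q$. The case $q=\Delta+1$ is the Hajnal--Szemer\'edi theorem, and a disjoint union of cliques shows that the conditions on the sizes cannot be weakened. The proof moves vertices between color classes in the framework of Kierstead and Kostochka, and it establishes, in the same induction, an auxiliary theorem for graphs with one vertex of degree up to $2\Delta+r$.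
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple. A \emph{proper coloring} of a graph $G$ assigns colors to the vertices so that adjacent vertices receive different colors; the vertices of one color form a \emph{class}, which is an independent set. If $G$ has maximum degree at most $\Delta$, greedy coloring uses at most $\Delta+1$ colors, but it gives no control over the sizes of the classes. This paper determines how much control is possible.

Let $\mathbf n=(n_1,\dots,n_q)$ be a vector of positive integers. The graph $G$ is \emph{$\mathbf n$-colorable} if it has a proper coloring with colors $1,\dots,q$ in which exactly $n_i$ vertices receive color $i$, for each $i$. Given $n$ and $\Delta$, for which $\mathbf n$ is \emph{every} graph with $n$ vertices and maximum degree at most $\Delta$ $\mathbf n$-colorable? Large classes are the obstacle, since a class can always be split, and the graphs with the fewest large independent sets ought to be the disjoint unions of cliques. Let $s$ and $r$ be the integers with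
\[
n=s(\Delta+1)+r,\qquad 0\le r\le\Delta .
\]

\begin{proposition}\label{prop:sharp}
Let $\sum_i n_i=n$, and suppose that every graph with $n$ vertices and maximum degree at most $\Delta$ is $\mathbf n$-colorable. Then $n_i\le s+1$ for all $i$, and $n_i=s+1$ for at most $r$ indices $i$.
\end{proposition}

\begin{proof}
Take the disjoint union of $s$ copies of $K_{\Delta+1}$ and one copy of $K_r$ (omitted if $r=0$). A class meets each clique in at most one vertex, so it has at most $s+1$ vertices. A class with $s+1$ vertices contains one of the $r$ vertices of $K_r$, so there are at most $r$ such classes.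
\end{proof}

It was conjectured in \cite{source} that these two conditions are sufficient. We prove this.

\begin{theorem}\label{thm:main}
Let $G$ be a graph with $n$ vertices and maximum degree at most $\Delta$, and let $n=s(\Delta+1)+r$ with $0\le r\le\Delta$. Let $\mathbf n=(n_1,\dots,n_q)$ be a vector of integers with $\sum_i n_i=n$, with $1\le n_i\le s+1$ for all $i$, and with $n_i=s+1$ for at most $r$ indices $i$. Then $G$ is $\mathbf n$-colorable.
\end{theorem}

For $\Delta=0$ there is nothing to prove. For $\Delta=1$ we have $n=2s+r$ with $r\in\{0,1\}$, and the hypothesis gives $n_i\le s+r$. After adding edges between isolated vertices we may assume that $G$ consists of edges $a_1b_1,\dots,a_sb_s$ and, if $r=1$, one more vertex $c$. Cut the list $a_1,\dots,a_s,c,b_1,\dots,b_s$ into consecutive blocks of lengths $n_1,\dots,n_q$. A block that contains both $a_i$ and $b_i$ has length at least $s+r+1$, so the blocks are independent sets.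

For general $\Delta$, the most balanced vector allowed by Theorem~\ref{thm:main} with the fewest colors has $r$ entries $s+1$ and $\Delta+1-r$ entries $s$. This case is the only external result that we use.

\begin{theorem}[Hajnal--Szemer\'edi, 1970]\label{thm:HS}
A graph of maximum degree at most $\Delta$ has a proper coloring with $\Delta+1$ colors whose class sizes differ pairwise by at most $1$.
\end{theorem}

One can apply Theorem~\ref{thm:HS} with any larger value in place of $\Delta$ and then split classes, but this does not reach all vectors of Theorem~\ref{thm:main}. For $\Delta=1$ and $n=10$ the vector $(4,4,2)$ is allowed, and it arises neither from $(5,5)$ by splitting nor as the balanced vector $(4,3,3)$. Nor can one reduce to the case $r=0$ by adding a disjoint clique $K_{\Delta+1-r}$: deleting the clique from a coloring of the larger graph shrinks $\Delta+1-r$ classes by one vertex each, and when the classes have different sizes we have no control over which ones. The classes of size $s+1$ therefore have to be handled directly, and they cause most of the work below.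

The framework of the proof is that of Kierstead and Kostochka's short proof of Theorem~\ref{thm:HS}; everything that we need from it is proved here. Adding edges one at a time, one has to repair a coloring in which one class has a vertex too few and another a vertex too many. Either the surplus can be passed along a chain of classes, or the classes split into two groups, and it suffices to bring one more vertex into the first group and to recolor the second group by induction with a smaller degree bound. Section~\ref{sec:types} shows that the conditions on $\mathbf n$ survive this restriction, and Section~\ref{sec:near} sets up the repair and carries it out for $\Delta\le2$. One of the exchanges between the two groups leaves a vertex of large degree in the second group; Section~\ref{sec:induction} states the auxiliary theorem that covers this and organizes the induction. The repair is carried out in Sections~\ref{sec:terminal} and~\ref{sec:few}, and the auxiliary theorem is proved in Section~\ref{sec:aux}.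

\section{Admissible types}\label{sec:types}

We shall restrict colorings to subsets of the colors, so we allow any finite nonempty set $Q$ of colors. A \emph{type} is a family $\mathbf n=(n_i)_{i\in Q}$ of positive integers, and an \emph{$\mathbf n$-coloring} of $G$ is a proper coloring with color set $Q$ in which each color $i$ is used exactly $n_i$ times. For $K\subseteq Q$ put $n(K)=\sum_{i\in K}n_i$ and $\mathbf n|_K=(n_i)_{i\in K}$.

Let $\Delta\ge0$ be an integer and write $n=n(Q)=s(\Delta+1)+r$ with $0\le r\le\Delta$. A color $i$ is \emph{big} if $n_i=s+1$, and $p$ denotes the number of big colors. The type $\mathbf n$ is \emph{$\Delta$-admissible} if $n_i\le s+1$ for all $i$ and $p\le r$. Theorem~\ref{thm:main} says that a graph with $n(Q)$ vertices and maximum degree at most $\Delta$ is $\mathbf n$-colorable for every $\Delta$-admissible type $\mathbf n$. The number of \emph{spare colors} is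
\[
d=|Q|-\Delta-1 .
\]
The symbols $s,r,p,d$ always have this meaning for the type and the degree bound under discussion.

Write $x^+=\max(x,0)$. For a $\Delta$-admissible type, $n_i=s-(s-n_i)^+$ if $i$ is not big and $n_i=s+1$ otherwise, so $n=s|Q|+p-\sum_{i}(s-n_i)^+$. Comparing with $n=s(|Q|-d)+r$ gives
\begin{equation}\label{eq:deficit}
\sum_{i\in Q}(s-n_i)^+=sd+p-r\le sd .
\end{equation}
Thus the total amount by which the entries fall short of $s$ is at most the capacity of the spare colors.

\begin{lemma}\label{lem:arith}
\begin{enumerate}
\item[(a)] Let $\mathbf n$ be $\Delta$-admissible with $s\ge1$. Then $d\ge0$. If $d=0$, then $r$ entries of $\mathbf n$ equal $s+1$ and the other $\Delta+1-r$ entries equal $s$.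
\item[(b)] Let $s\ge0$, $\beta\ge1$ and $\rho\ge0$ be integers. A type with sum $s\beta+\rho$ whose entries are at most $s+1$, at most $\rho$ of them equal to $s+1$, is $(\beta-1)$-admissible.
\item[(c)] Let $\mathbf n$ be $\Delta$-admissible with $s\ge1$, let $K\subseteq Q$, and suppose that $\beta=|K|-d\ge1$. Then $n(K)=s\beta+\rho$, where $\rho$ is at least the number of big colors in $K$, and $\mathbf n|_K$ is $(\beta-1)$-admissible.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The left side of \eqref{eq:deficit} is nonnegative, so $sd\ge0$. If $d=0$, then $0\le\sum_i(s-n_i)^+=p-r\le0$, so $p=r$ and no entry is smaller than $s$.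

(b) If $\rho\le\beta-1$, then $s$ and $\rho$ are the quotient and the remainder of the sum on division by $\beta$, and the hypothesis is the definition of admissibility. If $\rho\ge\beta$, the quotient $s'$ is at least $s+1$, so all entries are at most $s'$ and none equals $s'+1$.

(c) Let $p_K$ be the number of big colors in $K$. By \eqref{eq:deficit},
\[
n(K)=s|K|+p_K-\sum_{i\in K}(s-n_i)^+\ \ge\ s(|K|-d)+p_K=s\beta+p_K ,
\]
and (b) applies.
\end{proof}

If $K$ arises from $Q$ by deleting $a$ colors, then $\beta-1=\Delta-a$. So part (c) says that admissibility is hereditary: \emph{deleting any $a\le\Delta$ colors from a $\Delta$-admissible type leaves a $(\Delta-a)$-admissible type}. This is what makes induction on subgraphs possible.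

\section{Near-colorings and shifting}\label{sec:near}

For a vertex $v$ and a vertex set $X$ we write $N_X(v)$ for the set of neighbors of $v$ in $X$, $\deg_X(v)=|N_X(v)|$, and $X+v$, $X-v$ for $X\cup\{v\}$, $X\setminus\{v\}$. For disjoint sets $X,Y$, $e(X,Y)$ is the number of edges between them. Throughout this section $\mathbf n$ is a $\Delta$-admissible type with $s\ge1$, and $G$ has $n=n(Q)$ vertices.

A \emph{near-coloring} of type $\mathbf n$ is a proper coloring with classes $V_i$ ($i\in Q$) such that, for two distinct colors $j,k$, the \emph{deficient class} $V^-=V_j$ has $n_j-1$ vertices, the \emph{surplus class} $V^+=V_k$ has $n_k+1$ vertices, and $|V_i|=n_i$ otherwise. We identify classes with their colors; thus $n_X$ is the target size of the class $X$, and $n(\mathcal K)$, $\mathbf n|_{\mathcal K}$ make sense for a set $\mathcal K$ of classes. Near-colorings arise when an edge is added.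

\begin{lemma}\label{lem:start}
Let $d\ge1$, let $xy$ be an edge of $G$ with $\deg(y)\le\Delta$, and suppose that $G-xy$ has an $\mathbf n$-coloring. Then $G$ has an $\mathbf n$-coloring, or a near-coloring of type $\mathbf n$ with $x\in V^-$.
\end{lemma}

\begin{proof}
If the given coloring is not proper for $G$, then $x$ and $y$ lie in one class $V_j$. The vertex $y$ has at most $\Delta-1$ neighbors outside $V_j$, and there are $|Q|-1=\Delta+d$ other classes, so one of them, $V_k$, contains no neighbor of $y$. Move $y$ to $V_k$.
\end{proof}

Fix a near-coloring. A vertex $v$ is \emph{movable} to a class $Y\not\ni v$ if it has no neighbor in $Y$. Let $H$ be the digraph whose vertices are the classes, with an arc $X\to Y$ if some vertex of $X$ is movable to $Y$. Paths in $H$ are directed and have no repeated class.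

\begin{lemma}[Shifting]\label{lem:shift}
Let $X_0\to X_1\to\dots\to X_m=V^-$ be a path in $H$ with $m\ge1$, and for $h<m$ let $v_h\in X_h$ be movable to $X_{h+1}$. Move each $v_h$ to $X_{h+1}$. The resulting coloring is proper, $X_0$ becomes $X_0-v_0$, $V^-$ becomes $V^-+v_{m-1}$, the other classes on the path keep their sizes, and the classes off the path do not change.
\end{lemma}

\begin{proof}
For $0<h<m$ the class $X_h$ becomes $X_h-v_h+v_{h-1}$, which is independent because $v_{h-1}$ has no neighbor in $X_h$.
\end{proof}

A class is \emph{accessible} if there is a path in $H$ from it to $V^-$; the class $V^-$ is accessible. Every class on a path to $V^-$ is accessible. Let $\mathcal A$ be the set of accessible classes and $\mathcal B$ the set of the others, let $A$ and $B$ be the unions of the classes in $\mathcal A$ and in $\mathcal B$, and put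
\[
a=|\mathcal A|,\qquad b=|\mathcal B|,\qquad \beta=b-d=\Delta+1-a .
\]
If $V^+$ is accessible, shifting along a path from $V^+$ to $V^-$ yields an $\mathbf n$-coloring. Otherwise the vertices of $B$ spend much of their degree on $A$.

\begin{lemma}\label{lem:blocked}
Suppose that $V^+\notin\mathcal A$ and that all vertices outside $V^-$ have degree at most $\Delta$. For $y\in B$ let $\eta(y)=\deg_A(y)-a$.
\begin{enumerate}
\item[(a)] Each $y\in B$ has a neighbor in every class of $\mathcal A$. Hence $\eta(y)\ge0$, at most $\eta(y)$ classes of $\mathcal A$ contain two or more neighbors of $y$, and $\deg_B(y)+1\le\beta-\eta(y)$.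
\item[(b)] $\beta\ge1$, and $|B|=n(\mathcal B)+1=s\beta+\rho+1$, where $\rho\ge0$ is at least the number of big colors in $\mathcal B$. The type $\mathbf n|_{\mathcal B}$ is $(\beta-1)$-admissible.
\end{enumerate}
\end{lemma}

\begin{proof}
If $y\in B$ were movable to an accessible class, the class of $y$ would be accessible. If $m$ classes of $\mathcal A$ contain at least two neighbors of $y$, then $\deg_A(y)\ge a+m$. Also $\deg_B(y)\le\Delta-a-\eta(y)=\beta-1-\eta(y)$. This proves (a), and $\beta\ge1$ follows because $B\supseteq V^+\ne\emptyset$. Since $V^+\in\mathcal B$ and $V^-\notin\mathcal B$, we have $|B|=n(\mathcal B)+1$, and Lemma~\ref{lem:arith}(c) gives the rest.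
\end{proof}

So $G[B]$ has maximum degree at most $\beta-1$, its type is admissible for that bound, and it has exactly one vertex too many. If one vertex of $B$ can be worked into the classes of $\mathcal A$, induction recolors what is left of $B$. The inequality $|B|>s\beta$ is what will force such a vertex to exist, and it is where the hypothesis $p\le r$ enters.

There is no room to work when $a=1$. Call a vertex set $I$ \emph{dominating} if every vertex outside $I$ has a neighbor in $I$. Then $a=1$ if and only if $V^-$ is dominating, and a count excludes this for small sets.

\begin{lemma}\label{lem:dom}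
Let $I$ be a dominating set of $G$.
\begin{enumerate}
\item[(a)] If $G$ has maximum degree at most $\Delta$, then $|I|\ge n_i$ for some, indeed for every, $i\in Q$ fails to be exceeded by more than nothing: $|I|\ge n_i$ holds for all $i\in Q$.
\item[(b)] If $x_0\in I$, $\deg(x_0)\le2\Delta+r$, and all other vertices have degree at most $\Delta$, then $|I|\ge s$.
\end{enumerate}
\end{lemma}

\begin{proof}
Every vertex lies in $I$ or is adjacent to a vertex of $I$, so $n\le\sum_{v\in I}(1+\deg(v))$. In (a) this gives $|I|\ge\lceil n/(\Delta+1)\rceil$, which is $s+1$ if $r\ge1$ and $s$ if $r=0$; in the latter case $p=0$, so all $n_i$ are at most $s$. In (b) it gives $s(\Delta+1)+r\le|I|(\Delta+1)+\Delta+r$, that is, $(s-|I|)(\Delta+1)\le\Delta$.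
\end{proof}

In particular, if $G$ has maximum degree at most $\Delta$, the deficient class, of size $n_j-1$, is not dominating, and $a\ge2$.

\begin{example}[$\Delta\le2$]\label{ex:two}
Let $G$ have maximum degree at most $\Delta\le2$, and take a near-coloring with $V^+\notin\mathcal A$. From $\Delta=a+\beta-1$, $a\ge2$ and $\beta\ge1$ we get $\Delta=2$, $a=2$, $\beta=1$. So for $\Delta\le1$ shifting always succeeds. For $\Delta=2$ let $\mathcal A=\{V^-,W\}$. By Lemma~\ref{lem:blocked}, $B$ is an independent set with at least $s+1$ vertices, each having exactly one neighbor in $V^-$ and exactly one in $W$.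

Suppose first that some $z\in W$ is movable to $V^-$ and has a neighbor $y\in B$. Move $z$ to $V^-$ and put $y$ in its place. The class $W-z+y$ is independent because $z$ was the only neighbor of $y$ in $W$, and the independent set $B-y$ has $n(\mathcal B)$ vertices and can be cut into classes of the required sizes. For instance, let $G$ be the cycle $0,1,\dots,7$, so that $s=r=2$, and let $\mathbf n=(3,2,2,1)$. In the near-coloring $V^-=\{0,4\}$, $W=\{2,6\}$, $V^+=\{1,3,5\}$, $\{7\}$ every odd vertex has a neighbor in $V^-$ and one in $W$, so $V^+$ is not accessible. With $z=2$ and $y=1$ we obtain the coloring $\{0,2,4\},\{1,6\},\{3,5\},\{7\}$.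

Suppose now that there is no such $z$. Since $W\to V^-$, at most $n_W-1\le s$ vertices of $W$ are not movable to $V^-$, and all edges from $B$ to $W$ end at these. Each of them has a neighbor in $V^-$ and hence at most one neighbor in $B$. So $s+1\le|B|=e(B,W)\le s$, which is absurd.
\end{example}

The general argument has the same two ingredients: an exchange that brings a vertex of $B$ into an accessible class in which it has a single neighbor, and an edge count between $B$ and the accessible classes showing that some exchange is available.

\section{The auxiliary theorem and the induction}\label{sec:induction}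

For larger $\Delta$ we shall also need an exchange in which two vertices of $B$ enter $A$ and one vertex $z$ of $A$ leaves. The vertex $z$ may have almost twice as many neighbors in the new set $B$ as the degree bound $\beta-1$ permits, so Theorem~\ref{thm:main} cannot be used to recolor this set. We therefore strengthen the induction by the following statement.

\begin{theorem}\label{thm:aux}
Let $\mathbf n$ be a $\Delta$-admissible type with $s\ge1$, $d\ge1$ and $n_i+n_k\ge s+1$ for all distinct $i,k\in Q$. Let $G$ be a graph with $n(Q)$ vertices and let $x_0\in V(G)$. If $\deg(v)\le\Delta$ for all $v\ne x_0$ and $\deg(x_0)\le2\Delta+r$, then $G$ is $\mathbf n$-colorable.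
\end{theorem}

The bound $2\Delta+r$ cannot be raised in general: for $\Delta=2$ and $\mathbf n=(2,2,2,2)$ we have $s=r=2$ and $d=1$, and the star $K_{1,7}$, whose center has degree $2\Delta+r+1$, is not $\mathbf n$-colorable because the center is alone in its class. The condition $n_i+n_k\ge s+1$ costs nothing in the proof of Theorem~\ref{thm:main}, where two colors violating it can be merged.

Both theorems rest on one repair step. It places no bound on the degrees of the vertices of $V^-$, and it never moves them; this is how the vertex $x_0$ will be accommodated.

\begin{proposition}[Filling the deficient class]\label{prop:fill}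
Let $\mathbf n$ be $\Delta$-admissible with $s\ge1$ and $d\ge1$, and let $G$ be a graph with $n(Q)$ vertices. Assume that Theorems~\ref{thm:main} and~\ref{thm:aux} hold, for all degree bounds and types, for all graphs with fewer vertices than $G$. Let $G$ have a near-coloring of type $\mathbf n$ with deficient class $V^-=V_j$, and suppose that
\begin{enumerate}
\item[(i)] every vertex outside $V^-$ has degree at most $\Delta$;
\item[(ii)] $n_i+n_k\ge s+1$ for all distinct $i,k\in Q\setminus\{j\}$;
\item[(iii)] $V^-$ is not dominating.
\end{enumerate}
Then $G$ has an $\mathbf n$-coloring whose class $j$ contains $V^-$.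
\end{proposition}

We prove Theorems~\ref{thm:main} and~\ref{thm:aux} together by induction on the number of vertices. Fix $n\ge1$ and assume both theorems for all graphs with fewer than $n$ vertices. Then Proposition~\ref{prop:fill} is available for graphs with $n$ vertices. We first derive Theorem~\ref{thm:main} for such graphs and then, in Section~\ref{sec:aux}, Theorem~\ref{thm:aux}.

\begin{proof}[Proof of Theorem~\ref{thm:main} for graphs with $n$ vertices]
We use induction on $|E(G)|+|Q|$. If $s=0$, all entries of $\mathbf n$ equal $1$ and we give the vertices distinct colors. If $E(G)=\emptyset$, any partition with the right sizes will do. Let $s\ge1$ and $E(G)\neq\emptyset$. By Lemma~\ref{lem:arith}(a), either $d=0$, in which case the class sizes given by Theorem~\ref{thm:HS} are the entries of $\mathbf n$, or $d\ge1$, which we now assume.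

If $n_i+n_k\le s$ for some $i\ne k$, replace these two entries by the single entry $n_i+n_k$. The new type has the same sum and the same number of big colors, so it is $\Delta$-admissible, and it has fewer colors. Color $G$ by induction and split the merged class into parts of sizes $n_i$ and $n_k$.

So let $n_i+n_k\ge s+1$ for all $i\ne k$, and let $xy$ be an edge. By induction $G-xy$ has an $\mathbf n$-coloring, so by Lemma~\ref{lem:start} $G$ has an $\mathbf n$-coloring or a near-coloring. In the second case the deficient class is not dominating by Lemma~\ref{lem:dom}(a), and Proposition~\ref{prop:fill} gives an $\mathbf n$-coloring.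
\end{proof}

\section{Terminal classes and solo vertices}\label{sec:terminal}

In this section and the next we prove Proposition~\ref{prop:fill}. Fix $G$, $\mathbf n$, $j$ and the set $V^-$, call an $\mathbf n$-coloring of $G$ \emph{good} if its class $j$ contains $V^-$, and suppose that there is no good coloring. Among the near-colorings of type $\mathbf n$ whose deficient class has color $j$ and equals $V^-$, choose one, $f$, with the largest number $a$ of accessible classes, and use the notation of Section~\ref{sec:near} for it. By (iii), $a\ge2$. By Lemma~\ref{lem:shift}, $V^+\notin\mathcal A$, so Lemma~\ref{lem:blocked} applies. Note that $|A|=n(\mathcal A)-1$.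

\subsection*{Recoloring}

Every exchange below rearranges the accessible classes into a coloring of the correct sizes on a modified vertex set. Call a set $A^*\subseteq V(G)$ \emph{filled} if $G[A^*]$ has an $\mathbf n|_{\mathcal A}$-coloring whose class $j$ contains $V^-$.

\begin{lemma}\label{lem:recolor}
Let $A^*$ be filled and $B^*=V(G)\setminus A^*$. Then $G[B^*]$ has no $\mathbf n|_{\mathcal B}$-coloring, and some vertex of $B^*$ has fewer than $a$ neighbors in $A^*$. In particular, $A+y$ is not filled for any $y\in B$.
\end{lemma}

\begin{proof}
An $\mathbf n|_{\mathcal B}$-coloring of $G[B^*]$ and the coloring of $G[A^*]$ would together form a good coloring. The set $B^*$ has $n(\mathcal B)<n$ vertices and is disjoint from $V^-$, so its vertices have degree at most $\Delta$. If each of them had at least $a$ neighbors in $A^*$, then $G[B^*]$ would have maximum degree at most $\Delta-a=\beta-1$, and Theorem~\ref{thm:main} would give an $\mathbf n|_{\mathcal B}$-coloring by Lemma~\ref{lem:blocked}(b). For $A^*=A+y$, every vertex of $B-y$ has at least $a$ neighbors in $A$.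
\end{proof}

\subsection*{Terminal classes}

To generalize Example~\ref{ex:two} we want to put $y\in B$ into an accessible class $W$, eject the neighbor $z$ of $y$ to another accessible class, and shift from there to $V^-$. The shift must avoid $W$, since a vertex shifted into $W$ could be adjacent to $y$. So we need classes $W$ whose deletion from $H$ does not destroy accessibility. For the count we also need a bound on the number of classes to which a vertex of $W$ is movable, since each such class frees one unit of its degree for $B$. One choice meets both needs.

For $X\in\mathcal A$ let $T(X)$ be the set of classes in $\mathcal A\setminus\{X\}$ from which there is no path to $V^-$ in $H-X$. Thus $T(V^-)=\mathcal A\setminus\{V^-\}\neq\emptyset$. Choose $U\in\mathcal A$ with $T(U)\ne\emptyset$ and $|T(U)|$ as small as possible, and put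
\[
\mathcal T=T(U),\qquad t=|\mathcal T|\ge1,\qquad \mathcal R=\mathcal A\setminus(\mathcal T\cup\{U\}).
\]
The classes in $\mathcal T$ are called \emph{terminal}; see Figure~\ref{fig:terminal}. Neither $V^-$ nor $V^+$ is terminal, so a terminal class $W$ has exactly $n_W$ vertices, all of degree at most $\Delta$. For a vertex $z$ of a terminal class let $\mathcal M(z)$ be the set of accessible classes to which $z$ is movable.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small},thick]
\node[draw,circle] (V) at (0,0) {$V^-$};
\node[draw,circle] (R1) at (1.5,0.9) {$R_1$};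
\node[draw,circle] (R2) at (1.5,-0.9) {$R_2$};
\node[draw,circle] (U) at (3,0) {$U$};
\node[draw,circle] (W1) at (4.7,0.9) {$W_1$};
\node[draw,circle] (W2) at (4.7,-0.9) {$W_2$};
\node[draw,circle] (W3) at (6.2,0) {$W_3$};
\node[draw,circle] (P) at (8.3,0.7) {$V^+$};
\node[draw,circle] (Y) at (8.3,-0.8) {$Y$};
\draw[->] (R1)--(V); \draw[->] (R2)--(V); \draw[->] (U)--(R1); \draw[->] (U)--(R2);
\draw[->] (W1)--(U); \draw[->] (W2)--(U); \draw[->] (W3)--(W1); \draw[->] (W3)--(W2);
\draw[->] (P)--(Y);
\draw[dashed,thin] (-0.6,-1.5) rectangle (2.1,1.5); \node at (0.75,1.8) {$\mathcal R$};
\draw[dashed,thin] (4,-1.5) rectangle (6.9,1.5); \node at (5.45,1.8) {$\mathcal T$};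
\draw[dashed,thin] (7.6,-1.5) rectangle (9,1.5); \node at (8.3,1.8) {$\mathcal B$};
\end{tikzpicture}
\caption{A digraph $H$ on color classes; an arc $X\to Y$ means that some vertex of $X$ has no neighbor in $Y$. Every path from a terminal class (in $\mathcal T$) to $V^-$ passes through $U$, and deleting one terminal class cuts no other class off from $V^-$. No arc leads from $\mathcal B$ to the other classes.}
\label{fig:terminal}
\end{figure}

\begin{lemma}\label{lem:terminal}
\begin{enumerate}
\item[(a)] All classes other than $U$ on a path from $U$ to $V^-$ lie in $\mathcal R$, and every class of $\mathcal R$ has a path to $V^-$ inside $\mathcal R$.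
\item[(b)] If $W\in\mathcal T$, then every class of $\mathcal A\setminus\{W\}$ has a path to $V^-$ in $H-W$.
\item[(c)] If $z\in W\in\mathcal T$, then $\mathcal M(z)\subseteq(\mathcal T\setminus\{W\})\cup\{U\}$. Hence $|\mathcal M(z)|\le t$, $\deg_A(z)\ge a-1-|\mathcal M(z)|$ and $\deg_B(z)\le\beta+|\mathcal M(z)|$.
\item[(d)] There is a class $W\in\mathcal T$ with $W\to U$.
\end{enumerate}
\end{lemma}

\begin{proof}
The set $\mathcal R$ consists of the classes that have a path to $V^-$ in $H-U$ (it is empty if $U=V^-$).

(a) If $X\ne U$ lies on a path from $U$ to $V^-$, the part of the path that starts at $X$ avoids $U$, so $X\in\mathcal R$. In the same way every class on a path from $X\in\mathcal R$ to $V^-$ in $H-U$ lies in $\mathcal R$.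

(b) By (a), $U$ and the classes of $\mathcal R$ have paths to $V^-$ that avoid $\mathcal T$. Hence $T(W)\subseteq\mathcal T\setminus\{W\}$, so $|T(W)|<|T(U)|$, and the choice of $U$ forces $T(W)=\emptyset$.

(c) An arc from $W$ to a class of $\mathcal R$ would give a path from $W$ to $V^-$ in $H-U$. The vertex $z$ has a neighbor in each of the $a-1-|\mathcal M(z)|$ classes of $\mathcal A\setminus\{W\}$ outside $\mathcal M(z)$, and $\deg_B(z)\le\Delta-\deg_A(z)$ with $\Delta=a+\beta-1$.

(d) A path from a terminal class to $V^-$ contains $U$. By (c), an arc of the path that starts in $\mathcal T$ ends in $\mathcal T\cup\{U\}$, so the class preceding $U$ is terminal.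
\end{proof}

\subsection*{Solo vertices}

Let $W\in\mathcal T$. A vertex $y\in B$ is \emph{solo in $W$} if it has exactly one neighbor in $W$. For $z\in W$ let
\[
S(z)=\{y\in B: N_W(y)=\{z\}\}.
\]
The vertex $z$ is \emph{tied} if $S(z)\ne\emptyset$ and \emph{free} otherwise, and $\tau(W)$ is the number of tied vertices of $W$. A vertex $y\in S(z)$ can replace $z$ in $W$. The next lemma records what follows from the failure of such replacements.

\begin{lemma}\label{lem:solo}
Let $W\in\mathcal T$.
\begin{enumerate}
\item[(a)] If $z\in W$ is tied, then $\mathcal M(z)=\emptyset$, so $\deg_A(z)\ge a-1$ and $\deg_B(z)\le\beta$.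
\item[(b)] $\tau(W)\le n_W-1\le s$.
\item[(c)] For every $z\in W$ the set $S(z)$ is a clique.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose that $y\in S(z)$ and $X\in\mathcal M(z)$. By Lemma~\ref{lem:terminal}(b) there is a path from $X$ to $V^-$ avoiding $W$. Put $W$ in front of it and shift with $z$ as the vertex that leaves $W$; then add $y$ to $W-z$. All accessible classes now have their target sizes, so $A+y$ is filled, contrary to Lemma~\ref{lem:recolor}. The degree bounds follow from Lemma~\ref{lem:terminal}(c).

(b) Since $W$ is accessible and $W\ne V^-$, some $w\in W$ has $\mathcal M(w)\neq\emptyset$. By (a), $w$ is free.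

(c) Suppose that $y_1,y_2\in S(z)$ are distinct and nonadjacent. We exchange $z$ and $y_1$; this does not fill $V^-$, but it makes one more class accessible. The graph $G[B-y_1]$ has $n(\mathcal B)$ vertices and maximum degree at most $\beta-1$, so it has an $\mathbf n|_{\mathcal B}$-coloring by Theorem~\ref{thm:main}. By (a), $z$ has at most $\beta-1$ neighbors in $B-y_1$, fewer than the number $b=\beta+d$ of classes, so $z$ can be added to one of these classes, which becomes the surplus class. Replace $W$ by the independent set $W^*=W-z+y_1$ and keep the other classes of $\mathcal A$. This is a near-coloring $f'$ with the same deficient class. In $f'$ the classes of $\mathcal A\setminus\{W\}$ are accessible, by the paths in $H-W$ given by Lemma~\ref{lem:terminal}(b), which use only unchanged classes. The class $W^*$ is accessible, because the vertex $w$ from (b) is free, hence different from $z$, and lies in $W^*$. Finally $y_2$ has no neighbor in $W^*$, so the class of $y_2$, which is one of the $b$ new classes, is accessible. Thus $f'$ has at least $a+1$ accessible classes, contrary to the choice of $f$.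
\end{proof}

\subsection*{Two counts}

A vertex $y\in B$ has only $\beta-1$ units of degree to spare. It can spend them on second neighbors in terminal classes, so as to be solo less often, or on neighbors in $B$, so as to share a clique $S(z)$ with others. If there are at least $\beta$ terminal classes, neither prevents the number of tied vertices from becoming too large.

\begin{lemma}\label{lem:many}
$t\le\beta-1$.
\end{lemma}

\begin{proof}
Suppose that $t\ge\beta$. By Lemma~\ref{lem:blocked}(a), each $y\in B$ is solo in at least $t-\eta(y)\ge t-\beta+\deg_B(y)+1$ terminal classes. If $y\in S(z)$, then $|S(z)|\le\deg_B(y)+1$ because $S(z)$ is a clique in $B$. Give each pair $(z,y)$ with $y\in S(z)$ the weight $1/|S(z)|$. The pairs with a given tied $z$ have total weight $1$, so, using $\deg_B(y)+1\le\beta$ and $t-\beta\ge0$,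
\[
\sum_{W\in\mathcal T}\tau(W)\ \ge\ \sum_{y\in B}\frac{t-\beta+\deg_B(y)+1}{\deg_B(y)+1}\ \ge\ |B|\Bigl(1+\frac{t-\beta}{\beta}\Bigr)=\frac{|B|\,t}{\beta}>st .
\]
The last step uses $|B|>s\beta$. This contradicts Lemma~\ref{lem:solo}(b).
\end{proof}

With few terminal classes, $|\mathcal M(z)|\le t<\beta$ bounds the degrees into $B$, and we count the edges between $B$ and a single terminal class.

\begin{lemma}\label{lem:big}
Every terminal class is big, and $\rho\le\beta-1$.
\end{lemma}

\begin{proof}
Let $W\in\mathcal T$ and $\tau=\tau(W)$. The number $\sigma$ of vertices that are solo in $W$ is $\sum_{z\in W}|S(z)|\le\beta\tau$, by Lemma~\ref{lem:solo}(a). The other vertices of $B$ have at least two neighbors in $W$. Bounding $\deg_B(z)$ by $\beta$ for tied $z$ and by $\beta+t$ for free $z$, we get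
\[
2|B|-\sigma\le e(W,B)\le\beta\tau+(\beta+t)(n_W-\tau).
\]
Since $t<\beta$, this gives $2|B|\le2\beta\tau+2\beta(n_W-\tau)=2\beta n_W$, that is, $s\beta+\rho+1\le\beta n_W$. Hence $n_W>s$, so $n_W=s+1$, and then $\rho+1\le\beta$.
\end{proof}

If $\mathbf n$ has no big color, Lemma~\ref{lem:big} is already a contradiction. What remains is caused by the big classes alone.

\section{A big terminal class}\label{sec:few}

The count in Lemma~\ref{lem:big} would be contradictory if $W$ had $s$ vertices in place of $s+1$. So we remove a vertex that can leave at no cost. By Lemma~\ref{lem:terminal}(d) there are $W\in\mathcal T$ and $u\in W$ with $u$ movable to $U$; fix them, and put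
\[
W^\circ=W-u,\qquad |W^\circ|=s .
\]
To \emph{shift $u$} means to shift along a path $W\to U\to\dots\to V^-$ with $u$ as the vertex that leaves $W$. By Lemma~\ref{lem:terminal}(a) the classes after $U$ lie in $\mathcal R$. So shifting $u$ turns $W$ into $W^\circ$, brings $V^-$ to its target size, preserves the sizes of the other classes, and does not change the terminal classes other than $W$. The vacancy has been moved from $V^-$ to $W$.

By Lemma~\ref{lem:solo}(a), $u$ is free, so no $y\in B$ has $N_W(y)=\{u\}$, and every $y\in B$ has a neighbor in $W^\circ$. The analogue of $S(z)$ for $W^\circ$ is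
\[
Y(z)=\{y\in B:N_{W^\circ}(y)=\{z\}\}\qquad(z\in W^\circ).
\]
These sets are pairwise disjoint, $S(z)\subseteq Y(z)$, and $N_W(y)=\{z,u\}$ for $y\in Y(z)\setminus S(z)$. After shifting $u$, two nonadjacent vertices of $Y(z)$ can replace $z$ and fill the vacancy. The displaced vertex $z$ joins $B$, and this is where Theorem~\ref{thm:aux} is needed.

\begin{lemma}\label{lem:Yclique}
For every $z\in W^\circ$ the set $Y(z)$ is a clique.
\end{lemma}

\begin{proof}
Suppose that $Y(z)$ contains distinct nonadjacent vertices $y_1,y_2$. For any such pair, shift $u$ and replace $W^\circ$ by $W^\circ-z+y_1+y_2$, an independent set with $s+1=n_W$ vertices. This shows that $A^*=A-z+y_1+y_2$ is filled. Let $B^*=V(G)\setminus A^*=B-y_1-y_2+z$, and consider $v\in B-y_1-y_2$. If $v$ is not adjacent to $z$, then $\deg_{A^*}(v)\ge\deg_A(v)\ge a$. If $v$ is adjacent to $z$ and $v\notin S(z)$, then $v$ has two neighbors in $W$, so $\deg_A(v)\ge a+1$ and again $\deg_{A^*}(v)\ge a$. Thus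
\begin{equation}\label{eq:Bstar}
\deg_{A^*}(v)\ge a\qquad\text{for all }v\in B^*\setminus(S(z)\cup\{z\}).
\end{equation}

\emph{Case 1: $z$ is tied.} As $S(z)$ is a clique, we may assume $y_2\notin S(z)$. We choose the pair so that every vertex of $S(z)\cap B^*$ is adjacent to $y_1$ or $y_2$. If all vertices of $S(z)$ are adjacent to $y_2$, keep the pair. Otherwise take for $y_1$ a vertex of $S(z)\subseteq Y(z)$ not adjacent to $y_2$; it is adjacent to all other vertices of the clique $S(z)$. Now each $v\in S(z)\cap B^*$ loses the neighbor $z$ and gains $y_1$ or $y_2$, so $\deg_{A^*}(v)\ge a-1+1=a$. Moreover $\deg_{A^*}(z)\ge(a-1)+2$ by Lemma~\ref{lem:solo}(a). With \eqref{eq:Bstar}, all vertices of $B^*$ have at least $a$ neighbors in $A^*$, contrary to Lemma~\ref{lem:recolor}.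

\emph{Case 2: $z$ is free.} By \eqref{eq:Bstar}, all vertices of $B^*$ other than $z$ have degree at most $\Delta-a=\beta-1$ in $G[B^*]$. Since $z$ is adjacent to $y_1$ and $y_2$, Lemmas~\ref{lem:terminal}(c) and~\ref{lem:many} give
\[
\deg_{B^*}(z)=\deg_B(z)-2\le\beta+t-2\le2\beta-3\le2(\beta-1)+\rho .
\]
Apply Theorem~\ref{thm:aux} to $G[B^*]$, which has $n(\mathcal B)<n$ vertices, with degree bound $\beta-1$, type $\mathbf n|_{\mathcal B}$ and exceptional vertex $z$. The type is $(\beta-1)$-admissible, and since $n(\mathcal B)=s\beta+\rho$ with $\rho\le\beta-1$ by Lemma~\ref{lem:big}, its quotient and remainder are $s\ge1$ and $\rho$. It has $b-\beta=d\ge1$ spare colors. Its entries have pairwise sums at least $s+1$ by hypothesis (ii), because $j\notin\mathcal B$. So $G[B^*]$ has an $\mathbf n|_{\mathcal B}$-coloring, contrary to Lemma~\ref{lem:recolor}.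
\end{proof}

This is the only use of hypothesis (ii) and of Theorem~\ref{thm:aux} in the proof of Proposition~\ref{prop:fill}. The bound $\beta+t-2$ exceeds $\beta-1$ only if $t\ge2$, and then $a\ge3$, $\beta\ge3$ and $\Delta=a+\beta-1\ge5$.

We now repeat the count of Lemma~\ref{lem:big} for $W^\circ$. Every vertex of $B$ has a neighbor in $W^\circ$, and at least two unless it lies in some $Y(z)$, so
\begin{equation}\label{eq:lower}
2|B|\le e(W^\circ,B)+\sum_{z\in W^\circ}|Y(z)| .
\end{equation}
If both terms on the right were at most $s\beta$, we would have a contradiction to $|B|>s\beta$. The first term can be larger, because vertices of $W^\circ$ may lack neighbors in accessible classes. We measure the excess class by class and show that the second term is smaller by the same amount. For $X\in\mathcal A\setminus\{W\}$ put $g(X)=s-e(X,W^\circ)$, and let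
\[
\mathcal G=\{X\in\mathcal A\setminus\{W\}:g(X)>0\},\qquad \Gamma=\sum_{X\in\mathcal G}g(X),\qquad \gamma(z)=|\mathcal G\cap\mathcal M(z)|\quad(z\in W^\circ).
\]
Since $W$ is independent and $\deg_B(z)\le\Delta-\deg_A(z)$,
\begin{equation}\label{eq:upper}
e(W^\circ,B)\le s(a-1+\beta)-\sum_{X\in\mathcal A\setminus\{W\}}e(X,W^\circ)=s\beta+\sum_{X\in\mathcal A\setminus\{W\}}g(X)\le s\beta+\Gamma .
\end{equation}
A vertex $z\in W^\circ$ with $X\notin\mathcal M(z)$ has a neighbor in $X$, so $g(X)$ is at most the number of $z\in W^\circ$ with $X\in\mathcal M(z)$. Summing over $X\in\mathcal G$,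
\begin{equation}\label{eq:gamma}
\Gamma\le\sum_{z\in W^\circ}\gamma(z).
\end{equation}
The point of counting only the classes of $\mathcal G$ is that such a class sends fewer than $s$ edges to $W^\circ$, so it has vertices movable to $W^\circ$, and these allow one more exchange.

\begin{lemma}\label{lem:Ybound}
$|Y(z)|\le\beta-\gamma(z)$ for every $z\in W^\circ$.
\end{lemma}

\begin{proof}
If $Y(z)=\emptyset$, then $\gamma(z)\le|\mathcal M(z)|\le t<\beta$. Otherwise let $y\in Y(z)$. By Lemmas~\ref{lem:Yclique} and~\ref{lem:blocked}(a), $|Y(z)|\le\deg_B(y)+1\le\beta-\eta(y)$, so it suffices to show $\eta(y)\ge\gamma(z)$. This holds if $\gamma(z)=0$. Let $\gamma(z)\ge1$. Then $\mathcal M(z)\ne\emptyset$, so $z$ is free by Lemma~\ref{lem:solo}(a), and $N_W(y)=\{z,u\}$.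

We claim that $y$ has at least two neighbors in every $X\in\mathcal G\cap\mathcal M(z)\cap\mathcal T$. Suppose that $N_X(y)=\{v\}$. By Lemma~\ref{lem:big}, $|X-v|=s$, and $e(X,W^\circ)<s$ because $X\in\mathcal G$. So some $v'\in X-v$ has no neighbor in $W^\circ$. Shift $u$; this leaves the terminal class $X$ unchanged. Replace $W^\circ$ by $W^\circ-z+y+v'$ and $X$ by $X-v'+z$. The first set has $s+1$ vertices and is independent, since neither $y$ nor $v'$ has a neighbor in $W^\circ-z$ and $v'\notin N_X(y)$. The second is independent since $z$ is movable to $X$. Hence $A+y$ is filled, contrary to Lemma~\ref{lem:recolor}. This proves the claim.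

By Lemma~\ref{lem:terminal}(c), $U$ is the only class of $\mathcal M(z)$ that may fail to be terminal, so the claim concerns at least $\gamma(z)-1$ classes, all different from $W$. The class $W$ also contains two neighbors of $y$. So at least $\gamma(z)$ accessible classes contain two or more neighbors of $y$, and $\eta(y)\ge\gamma(z)$ by Lemma~\ref{lem:blocked}(a).
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:fill}]
By Lemma~\ref{lem:Ybound} and \eqref{eq:gamma}, $\sum_{z\in W^\circ}|Y(z)|\le s\beta-\Gamma$. Together with \eqref{eq:lower} and \eqref{eq:upper} this gives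
\[
2(s\beta+\rho+1)=2|B|\le(s\beta+\Gamma)+(s\beta-\Gamma)=2s\beta ,
\]
which is false since $\rho\ge0$. So a good coloring exists.
\end{proof}

\section{One vertex of large degree}\label{sec:aux}

It remains to prove Theorem~\ref{thm:aux} for graphs with $n$ vertices, given both theorems for smaller graphs and Theorem~\ref{thm:main} for graphs with $n$ vertices. The argument begins like that for Theorem~\ref{thm:main}, with $x_0$ kept in the deficient class. The new difficulty is that this class may now be dominating. By Lemma~\ref{lem:dom}(b) this happens only when it has $s$ vertices, and then we have found an independent dominating set of size $s$, whose removal lowers all remaining degrees by one. We build a new coloring from it.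

\begin{proof}[Proof of Theorem~\ref{thm:aux} for graphs with $n$ vertices]
We use induction on $\deg(x_0)$. If $\deg(x_0)\le\Delta$, Theorem~\ref{thm:main} applies to $G$. Otherwise let $y$ be a neighbor of $x_0$. By induction $G-x_0y$ has an $\mathbf n$-coloring, so by Lemma~\ref{lem:start} we may assume that $G$ has a near-coloring with $x_0\in V^-=V_j$. Hypotheses (i) and (ii) of Proposition~\ref{prop:fill} hold, so we are done unless $V^-$ is dominating. In that case $s\le|V^-|=n_j-1\le s$ by Lemma~\ref{lem:dom}(b).

So let $I=V^-$ be an independent dominating set with $x_0\in I$ and $|I|=s$, and let $B=V(G)\setminus I$. Then $|B|=s\Delta+r$, and $B\supseteq V^+\ne\emptyset$. Each vertex of $B$ has degree at most $\Delta$ and a neighbor in $I$, so $\Delta\ge1$ and $G[B]$ has maximum degree at most $\Delta-1$. By Lemma~\ref{lem:arith}(b) with $\beta=\Delta$ and $\rho=r$, and by Theorem~\ref{thm:main} for the smaller graph $G[B]$: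
\begin{equation}\label{eq:Bcolor}
\begin{minipage}{0.8\textwidth}
\emph{$G[B]$ is $\mathbf m$-colorable for every type $\mathbf m$ with sum $s\Delta+r$ whose entries are at most $s+1$, at most $r$ of them equal to $s+1$.}
\end{minipage}
\end{equation}

\emph{Case 1: $n_k=s$ for some $k$.} Give $I$ the color $k$ and apply \eqref{eq:Bcolor} to $\mathbf n|_{Q\setminus\{k\}}$, which has sum $n-s=s\Delta+r$ and $p\le r$ entries equal to $s+1$.

\emph{Case 2: every color that is not big has $n_l\le s-1$.} Now $I$ has the size of no class. We split it into $\{x_0\}$ and $I-x_0$, color $B$ with classes that are somewhat too large, and then let the class of $x_0$ grow at their expense by repeated use of Proposition~\ref{prop:fill}.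

The number of colors that are not big is $|Q|-p\ge\Delta+1+d-r\ge2$; let $i\ne k$ be two of them, so that $1\le n_i,n_k\le s-1$ and $n_i+n_k\ge s+1$. Let $Q'=Q\setminus\{i,k\}$. We construct a type $\mathbf m$ on $Q'$ as in \eqref{eq:Bcolor} with $m_l\ge n_l$ for all $l\in Q'$. The set $Q'$ has $\Delta+d-1\ge\Delta\ge r$ elements, of which $p$ are big and at least $r-p$ are not. Starting from $\mathbf n|_{Q'}$, raise the entries that are not big by one unit at a time, first until all of them equal $s$, and then $r-p$ of them to $s+1$. At no time are more than $r$ entries equal to $s+1$. The sum starts at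
\[
n-n_i-n_k=s\Delta+r-(n_i+n_k-s)\le s\Delta+r
\]
and would end at $s(\Delta+d-1)+r\ge s\Delta+r$, so at some time it equals $s\Delta+r$. Let $\mathbf m$ be the type at that time.

Take an $\mathbf m$-coloring of $G[B]$, give $x_0$ the color $i$ and the vertices of $I-x_0$ the color $k$. This is a coloring of $G$ of a type $\mathbf n^{(1)}$ on $Q$ with $n^{(1)}_i=1$, $n^{(1)}_k=s-1\ge n_k$, and $n^{(1)}_l=m_l\ge n_l$ for $l\in Q'$. Both $\mathbf n^{(1)}$ and $\mathbf n$ have sum $n$, so $\sum_{l\ne i}(n^{(1)}_l-n_l)=n_i-1$. Hence there are types $\mathbf n^{(1)},\mathbf n^{(2)},\dots,\mathbf n^{(n_i)}=\mathbf n$ such that $\mathbf n^{(h+1)}$ arises from $\mathbf n^{(h)}$ by raising entry $i$ from $h$ to $h+1$ and lowering by one another entry that exceeds its value in $\mathbf n$. (For example, let $\Delta=2$ and $\mathbf n=(4,2,2,2)$, so that $s=3$ and $r=d=1$. With the last two colors as $i$ and $k$ we get $\mathbf m=(4,3)$, $\mathbf n^{(1)}=(4,3,1,2)$ and $\mathbf n^{(2)}=\mathbf n$.)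

Each $\mathbf n^{(h)}$ has sum $n$ and entries between $1$ and $s+1$. It has at most $r$ entries equal to $s+1$: this holds for $\mathbf n^{(1)}$, the entries other than $i$ only decrease, and entry $i$ is at most $n_i\le s-1$. So each $\mathbf n^{(h)}$ is $\Delta$-admissible with the same $s$, $r$ and $d$. Its entries other than $i$ are at least those of $\mathbf n$, so any two of them have sum at least $s+1$.

Suppose that $h<n_i$ and that $G$ has an $\mathbf n^{(h)}$-coloring with $x_0$ in class $i$. This coloring is a near-coloring of type $\mathbf n^{(h+1)}$ whose deficient class is class $i$. Hypothesis (i) of Proposition~\ref{prop:fill} holds because $x_0$ lies in the deficient class. Hypothesis (ii) was just verified; here it matters that (ii) exempts the deficient color, whose entry is small. Hypothesis (iii) holds by Lemma~\ref{lem:dom}(b), because the class has $h<s$ vertices. So $G$ has an $\mathbf n^{(h+1)}$-coloring whose class $i$ contains the old class $i$, and with it $x_0$. After $n_i-1$ such steps we have an $\mathbf n$-coloring of $G$.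
\end{proof}

This completes the induction on the number of vertices, and Theorems~\ref{thm:main} and~\ref{thm:aux} are proved.

\begin{remark}\label{rem:d}
The assumption $d\ge1$ enters at four places, and each survives under $d\ge0$. Lemma~\ref{lem:start} needs only $\Delta-1<\Delta+d$, and Lemma~\ref{lem:solo}(c) only $\beta-1<\beta+d$. Lemma~\ref{lem:Yclique} passes the value of $d$ on to the smaller graph. In Case~2 of the last proof, $d\ge1$ is automatic when $d\ge0$: since $|Q|-p\ge\Delta+1-r\ge1$, some entry is smaller than $s$, and then \eqref{eq:deficit} gives $sd>0$. So the same induction runs with $d\ge0$ throughout, and it then covers the case $d=0$ of Theorem~\ref{thm:main} without an appeal to Theorem~\ref{thm:HS}.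
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Approximate Sampling and Counting for Spin Models in Graphs},
\texttt{https://core.ac.uk/download/587380474.pdf}.

\end{thebibliography}
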